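\title{Summable ideals with different covering numbers}

\begin{abstract}
For a tall ideal $\mathcal I$ on $\omega$, the covering number $\operatorname{cov}^*(\mathcal I)$ is the least size of a family $\mathcal A\subseteq\mathcal I$ such that every infinite subset of $\omega$ meets some member of $\mathcal A$ in an infinite set. We show that it is consistent with ZFC that two tall summable ideals have different covering numbers. Over a model of CH, for every tall summable ideal $\mathcal I_g$ we find a tall summable ideal $\mathcal I_f$ and a proper, $\aleph_2$-c.c.\ forcing that forces $\operatorname{cov}^*(\mathcal I_g)=\aleph_1$ and $\operatorname{cov}^*(\mathcal I_f)=\aleph_2$. The weights $1/(n+1)$ and $1/\max\{1,\log^*n\}$ give an explicit pair. The forcing is a countable support iteration of a forcing with finitely branching trees, and the preservation theorem that it needs is proved in full.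
\end{abstract}

\section{The question and the result}\label{sec:intro}

A function $f:\omega\to[0,\infty)$ with $\sum_n f(n)=\infty$ determines the \emph{summable ideal}
$$\mathcal I_f=\Big\{A\subseteq\omega:\sum_{n\in A}f(n)<\infty\Big\}.$$
An ideal $\mathcal I$ on $\omega$ containing all finite sets is \emph{tall} if every infinite $X\subseteq\omega$ has an infinite subset in $\mathcal I$. The ideal $\mathcal I_f$ is tall if and only if $\lim_nf(n)=0$: if $f\to0$, every infinite $X$ contains points $n_0<n_1<\cdots$ with $f(n_k)\le2^{-k}$, and if $f\ge\varepsilon>0$ on an infinite set $X$, no infinite subset of $X$ is in $\mathcal I_f$.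

Call $\mathcal A\subseteq\mathcal I$ a \emph{covering family} if for every infinite $X\subseteq\omega$ there is $A\in\mathcal A$ with $|A\cap X|=\omega$. A tall ideal is a covering family for itself, and the \emph{covering number}
$$\operatorname{cov}^*(\mathcal I)=\min\{|\mathcal A|:\mathcal A\subseteq\mathcal I\text{ is a covering family}\}$$
measures how much of a tall ideal is needed to witness its tallness. Write $g\le^*f$ if $g(n)\le f(n)$ for all but finitely many $n$. As usual, a natural number $n$ is the set $\{0,\dots,n-1\}$, and $A\subseteq^*B$ means that $A\setminus B$ is finite. Two facts are available in ZFC.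

\begin{proposition}\label{prop:zfc}
Let $\mathcal I_f$ and $\mathcal I_g$ be tall summable ideals.
\begin{enumerate}
\item[(a)] $\aleph_1\le\operatorname{cov}^*(\mathcal I_g)\le2^{\aleph_0}$.
\item[(b)] If $g\le^*f$, then $\mathcal I_f\subseteq\mathcal I_g$ and $\operatorname{cov}^*(\mathcal I_g)\le\operatorname{cov}^*(\mathcal I_f)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The upper bound holds because $\mathcal I_g$ itself is a covering family. For the lower bound let $A_n\in\mathcal I_g$ for $n<\omega$, and choose $k_n$ with $\sum_{m\in A_n\setminus k_n}g(m)<2^{-n}$. Then $A=\bigcup_n(A_n\setminus k_n)$ is in $\mathcal I_g$. Since $\sum_n g(n)=\infty$, the set $X=\omega\setminus A$ is infinite, and $X\cap A_n\subseteq k_n$ for every $n$. So no countable family is covering.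

(b) The inclusion is the comparison test, and it turns every covering family in $\mathcal I_f$ into a covering family in $\mathcal I_g$.
\end{proof}

Under CH all these covering numbers equal $\aleph_1$ by (a), so a difference can at best be consistent. By (b), the more slowly $f$ decays, the smaller is $\mathcal I_f$ and the larger, potentially, is its covering number. The following question is posed in \cite{filters}.

\begin{quote}
Is it consistent with ZFC that there are tall summable ideals $\mathcal I_f$ and $\mathcal I_g$ with $\operatorname{cov}^*(\mathcal I_f)\neq\operatorname{cov}^*(\mathcal I_g)$?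
\end{quote}

There is a reason to guess that the rate of decay is irrelevant. A member of a covering family has to catch only infinitely many points of $X$, as sparsely placed as we like, and a sufficiently sparse subset of $X$ lies in $\mathcal I_f$ and $\mathcal I_g$ at once. But the family is chosen before $X$ is known, and a small family can succeed only if its members offer many candidates for points of $X$ in each region of $\omega$. How many candidates are affordable depends on the weight, and this dependence can be exploited.

\begin{theorem}\label{thm:main}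
Assume CH. Let $g$ be such that $\mathcal I_g$ is a tall summable ideal. Then there are a tall summable ideal $\mathcal I_f$ and a proper, $\aleph_2$-c.c.\ forcing $P$ such that in $V^P$:
\begin{enumerate}
\item[(1)] $\operatorname{cov}^*(\mathcal I_{g'})=\aleph_1$ for every tall summable $\mathcal I_{g'}$ with $g'\le^*g$; in particular $\operatorname{cov}^*(\mathcal I_g)=\aleph_1$;
\item[(2)] $\operatorname{cov}^*(\mathcal I_{f'})=\aleph_2=2^{\aleph_0}$ for every tall summable $\mathcal I_{f'}$ with $f\le^*f'$; in particular $\operatorname{cov}^*(\mathcal I_f)=\aleph_2$.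
\end{enumerate}
\end{theorem}

Since CH is consistent with ZFC, the answer to the question is yes. For a real $x\ge0$ let $\log^*x$ be the number of times $\log_2$ must be iterated to bring $x$ to a value $\le1$.

\begin{corollary}\label{cor:explicit}
It is consistent that $\operatorname{cov}^*(\mathcal I_g)=\aleph_1<\aleph_2=\operatorname{cov}^*(\mathcal I_{f'})$, where $g(n)=1/(n+1)$ and $f'(n)=1/\max\{1,\log^*n\}$.
\end{corollary}

\begin{corollary}\label{cor:countable}
Assume CH, and let $\mathcal I_{g_n}$ $(n<\omega)$ be tall summable ideals. Then there are a tall summable ideal $\mathcal I_f$ and a proper, $\aleph_2$-c.c.\ forcing that forces $\operatorname{cov}^*(\mathcal I_{g_n})=\aleph_1$ for all $n$ and $\operatorname{cov}^*(\mathcal I_f)=\aleph_2$.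
\end{corollary}

In Corollary~\ref{cor:explicit} the larger covering number belongs to the more slowly decaying weight; by Proposition~\ref{prop:zfc}(b), this is the only direction in which comparable weights can be separated.

The forcing $P$ is a countable support iteration of length $\omega_2$ of one forcing $Q$. Each step adds an infinite set almost disjoint from all members of $\mathcal I_f$ that exist so far, so no family of size $\aleph_1$ in $\mathcal I_f$ is covering in the end. The work lies in showing that $V\cap\mathcal I_g$, which has size $\aleph_1$ by CH, remains covering. Section~\ref{sec:scales} explains the finite combinatorics and fixes the parameters. Section~\ref{sec:Q} shows that $Q$ has a bounding property, Section~\ref{sec:iteration} carries it through the iteration, and Sections~\ref{sec:proof} and~\ref{sec:corollaries} prove the theorem and the corollaries.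

\section{Scales}\label{sec:scales}

\subsection{One level}\label{sub:one}

Suppose a point $x$ is to be chosen from a finite set $c\subseteq\omega$ on which $f$ has the constant value $1/\rho$. We may shrink $c$, but we have two opposite wishes. To \emph{avoid} a set $A$ of $f$-weight at most $1$ we delete $A\cap c$, which has at most $\rho$ points; so $c$ should always have many more than $\rho$ points. To \emph{capture} an object that depends on $x$ by a set of small $g$-weight, $c$ should be small.

\begin{example}\label{ex:one}
Let $g(n)=1/(n+1)$, let $|c|=160$ and $f=1/2$ on $c$, and let $\varphi:c\to\omega$ be arbitrary. Color $x\in c$ by $\varphi(x)$ if $\varphi(x)<39$, and by a fortieth color if $\varphi(x)\ge39$. Some $c'\subseteq c$ with $|c'|=160/40=4$ is monochromatic. Then either $\varphi$ is constant on $c'$, so that the value $\varphi(x)$ is known without knowing $x$, or $\varphi[c']$ consists of at most $4$ points of $g$-weight at most $1/40$ each, so that all possible values together weigh at most $1/10$. On the other hand $c'$ has $f$-weight $2$, and it survives the deletion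 of any set of $f$-weight at most~$1$.
\end{example}

In general the object that depends on $x$ is a set $s_x\subseteq\omega$. Fix a number $r>\rho$ and a cut point $b$ such that $g$ is much smaller than $1/r$ beyond $b$. There are $2^b$ possible values of $s_x\cap b$, so if $|c|\ge r2^b$, there is $c'\subseteq c$ of size $r$ on which $s_x\cap b$ is constant. The union $\bigcup_{x\in c'}s_x$ costs nothing extra below $b$. Beyond $b$ it is a union of $r$ sets, which is affordable because $g$ is small there. The price is that $f$ must keep the value $1/\rho$ on a block of length $r2^b$, where $b$ is dictated by $g$; this is why $f$ decays so much more slowly than $g$. To be able to shrink repeatedly we want $r$ itself to be of the form $r'2^{b'}$, which leads to a tower $r_{i+1}=r_i2^{b_i}$.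

\subsection{The tower and the thin sets}

Fix $g$ as in Theorem~\ref{thm:main} and let $\bar g(b)=\sup_{n\ge b}g(n)$. Tallness of $\mathcal I_g$ gives $\bar g(b)\to0$; it is used only to make the following choice possible. Put $r_0=2$. Given $r_i$, let
$$R_i=(i+2)r_i^2,\qquad h_j(i)=R_i^{\,j}\quad(j<\omega),\qquad h_\infty(i)=(i+1)R_i^{\,i},$$
choose any $b_i$ with
\begin{equation}\label{eq:b}
b_i\ge r_i\qquad\text{and}\qquad\bar g(b_i)\,h_\infty(i)\le2^{-i},
\end{equation}
and let $r_{i+1}=r_i2^{b_i}$. From $2^{b_i}\ge 2^{r_i}\ge r_i\ge2$ we get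
\begin{equation}\label{eq:r}
r_{i+1}\ge r_i^2\ge2r_i,\qquad r_i\ge2^{i+1},\qquad b_{i+1}\ge r_{i+1}>b_i .
\end{equation}
The intervals $E_i=[b_i,b_{i+1})$ partition $\omega\setminus b_0$. For $j\in\omega\cup\{\infty\}$ let
$$\mathcal S_j=\{s\subseteq\omega:|s\cap E_i|\le h_j(i)\text{ for all }i\},$$
and call the members of $\bigcup_{j<\omega}\mathcal S_j$ \emph{thin}. In every forcing extension $\mathcal S_j$ is given by the same definition. We use a sequence of widths $h_j$ and not a single one because each capturing argument multiplies the width by a factor: by $r_i^2$ in Lemma~\ref{lem:B}, by $i+2$ in part (b) below. Both factors are at most $R_i=h_{j+1}(i)/h_j(i)$. The width $h_\infty$ absorbs countably many thin sets and is still small for $g$.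

\begin{lemma}\label{lem:thin}
Let $j<\omega$.
\begin{enumerate}
\item[(a)] $\mathcal S_j$ is closed under subsets, $\mathcal S_j\subseteq\mathcal S_{j+1}$, and $s\cup s'\in\mathcal S_{j+1}$ for $s,s'\in\mathcal S_j$.
\item[(b)] If $s,s_m\in\mathcal S_j$ and $s_m\cap b_m=s\cap b_m$ for all $m<\omega$, then $\bigcup_ms_m\in\mathcal S_{j+1}$.
\item[(c)] For every countable family of thin sets there is $S\in\mathcal S_\infty$ with $s\subseteq^*S$ for all $s$ in the family.
\item[(d)] $\mathcal S_\infty\subseteq\mathcal I_g$.
\item[(e)] Every infinite $X\subseteq\omega$ has an infinite subset in $\mathcal S_0$.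
\end{enumerate}
\end{lemma}

\begin{proof}
(a) holds since $R_i\ge2$.

(b) For $m>i$ we have $E_i\subseteq b_m$, so $s_m\cap E_i=s\cap E_i$. Hence $\bigcup_ms_m\cap E_i$ is contained in the union of the $i+2$ sets $s\cap E_i,\ s_0\cap E_i,\dots,s_i\cap E_i$ and has at most $(i+2)h_j(i)\le h_{j+1}(i)$ elements.

(c) List the family as $s_a\in\mathcal S_{j_a}$ $(a<\omega)$, adding $\emptyset$ and repeating sets if necessary, and let $S=\bigcup_a\big(s_a\setminus b_{\max(a,j_a)}\big)$. Only indices $a$ with $a\le i$ and $j_a\le i$ contribute to $S\cap E_i$, so $|S\cap E_i|\le(i+1)h_i(i)=h_\infty(i)$.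

(d) For $S\in\mathcal S_\infty$, \eqref{eq:b} gives $\sum_{n\in S\setminus b_0}g(n)\le\sum_ih_\infty(i)\bar g(b_i)\le\sum_i2^{-i}$.

(e) Take $\{\min(X\cap E_i):X\cap E_i\ne\emptyset\}$. It is infinite because the $E_i$ are finite and cover $\omega\setminus b_0$, and $h_0(i)=1$.
\end{proof}

By (d) and (e), the family $V\cap\mathcal I_g$ stays covering in an extension as soon as every member of $\mathcal S_0$ in the extension is almost contained in a member of $\mathcal S_\infty\cap V$. From now on $g$ enters only through the parameters.

\subsection{Levels, norms, and the function $f$}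

The $k$-th level of our trees will use the stretch $r_{i_k},r_{i_k+1},\dots,r_{i_k+k+1}$ of the tower. The stretches get longer, so that more and more shrinking is possible, and they are disjoint, so that everything that happens on the levels below $k$ is small on the scale of level $k$. Let
$$i_0=0,\qquad i_{k+1}=i_k+k+2,\qquad a_k=r_{i_k+k+1}=r_{i_{k+1}-1},\qquad M_k=\prod_{k'<k}a_{k'} .$$
Partition $\omega$ into consecutive intervals $F_0,F_1,\dots$ with $|F_k|=a_k$ and put
$$f(n)=1/r_{i_k}\qquad\text{for }n\in F_k .$$
Then $f\to0$ and $\sum_{n\in F_k}f(n)=a_k/r_{i_k}\ge1$, so $\mathcal I_f$ is a tall summable ideal. For $c\subseteq F_k$ define the \emph{norm}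
$$\operatorname{nor}_k(c)=\max\{t\le k+1:|c|\ge r_{i_k+t}\}\quad\text{if }|c|\ge r_{i_k},$$
and $\operatorname{nor}_k(c)=-1$ otherwise. Thus $\operatorname{nor}_k(F_k)=k+1$, a set of norm $\ge0$ has $f$-weight at least $1$, and the norm counts how many steps down the tower remain.

\begin{lemma}\label{lem:levels}
Let $k<\omega$.
\begin{enumerate}
\item[(a)] $M_k\le r_{i_k}$ and $F_k\subseteq r_{i_{k+1}}$.
\item[(b)] If $t\ge0$, $c\subseteq F_k$, $\operatorname{nor}_k(c)\ge t+1$ and $|c_0|\le r_{i_k+t}$, then $\operatorname{nor}_k(c\setminus c_0)\ge\operatorname{nor}_k(c)-1$.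
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $M_0=1$, and inductively $M_{k+1}=M_ka_k\le r_{i_k}a_k\le a_k^2\le r_{i_{k+1}}$ by \eqref{eq:r}. Since $a_{k'+1}\ge2a_{k'}$, every $n\in F_k$ satisfies $n<\sum_{k'\le k}a_{k'}\le2a_k\le a_k^2\le r_{i_{k+1}}$.

(b) Let $t'=\operatorname{nor}_k(c)$. As $t\le t'-1$, \eqref{eq:r} gives $|c\setminus c_0|\ge r_{i_k+t'}-r_{i_k+t'-1}\ge r_{i_k+t'-1}$.
\end{proof}

\section{The tree forcing $Q$}\label{sec:Q}

A \emph{tree} is a nonempty set $T\subseteq\bigcup_n\prod_{k<n}F_k$ that is closed under initial segments and has no terminal nodes. For $\eta\in T$ of length $|\eta|=k$ let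
$$\operatorname{succ}_T(\eta)=\{y\in F_k:\eta^\frown y\in T\},\qquad\operatorname{nor}_T(\eta)=\operatorname{nor}_k(\operatorname{succ}_T(\eta)).$$
Let $T_{[\eta]}$ be the set of nodes of $T$ comparable with $\eta$, and $T{\restriction}n$ the set of nodes of $T$ of length at most $n$. A tree has at most $M_k$ nodes of length $k$.

\begin{definition}
$Q$ is the set of trees $T$ with $\lim_k\min\{\operatorname{nor}_T(\eta):\eta\in T,\ |\eta|=k\}=\infty$, ordered by inclusion.
\end{definition}

The full tree is the largest condition. If $T\in Q$ and $\eta\in T$, then $T_{[\eta]}\in Q$, and every condition below $T_{[\eta]}$ contains $\eta$. For each $n$ the finitely many conditions $T_{[\eta]}$ with $\eta\in T$, $|\eta|=n$, are predense below $T$. Hence a generic filter $G$ determines a branch $x\in\prod_kF_k$ that passes through every $T\in G$; let $X=\{x(k):k<\omega\}$, an infinite set. We say that a node $\eta$ of $T$ \emph{decides} a name if $T_{[\eta]}$ does. Then so do all nodes of $T$ extending $\eta$, and so does $\eta$ as a node of any $T'\le T$ containing it. Everything in this section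 is proved in ZFC from the parameters, so it applies to $Q$ as defined in any extension.

\subsection{Avoiding $\mathcal I_f$}

\begin{lemma}\label{lem:evade}
$Q$ forces that $X\cap A$ is finite for all $A\in V\cap\mathcal I_f$.
\end{lemma}

\begin{proof}
Let $T\in Q$ and $A\in\mathcal I_f$. The $f$-weight $|A\cap F_k|/r_{i_k}$ of $A\cap F_k$ tends to $0$, so there is $k_1$ such that for $k\ge k_1$ we have $|A\cap F_k|\le r_{i_k}$ and all nodes of $T$ of length $k$ have norm at least $1$. Let
$$T'=\{\eta\in T:\eta(k)\notin A\text{ for all }k\in[k_1,|\eta|)\}.$$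
By Lemma~\ref{lem:levels}(b) with $t=0$, at nodes of length $\ge k_1$ the norm drops by at most $1$; in particular it stays nonnegative, so no node becomes terminal. Thus $T'\in Q$, and $T'\Vdash X\cap A\subseteq\bigcup_{k<k_1}F_k$.
\end{proof}

The generic set $X$ is the first candidate for a set that might also escape $V\cap\mathcal I_g$. The next example shows, below the full tree, why it does not.

\begin{example}\label{ex:X}
Let $e=e_k=i_k+k$, so that $|F_k|=r_{e+1}=r_e2^{b_e}$. At most $b_e$ points of $F_k$ lie below $b_e$, and $r_e2^{b_e}-b_e\ge r_e$ because $r_e(2^{b_e}-1)\ge b_e$. Choose $c_k\subseteq F_k\setminus b_{e}$ with $|c_k|=r_e$. Then $\operatorname{nor}_k(c_k)=k$, so $T=\bigcup_n\prod_{k<n}c_k$ is a condition, and $T\Vdash X\subseteq A$ for $A=\bigcup_kc_k\in V$. For $k\ge1$ we have $e\ge1$, hence $r_e\le h_\infty(e)$, and the $g$-weight of $c_k$ is at most $r_e\bar g(b_e)\le2^{-e}$ by \eqref{eq:b}. So $A\in\mathcal I_g$. The $f$-weight of each $c_k$ is $r_{e}/r_{i_k}\ge1$, in accordance with Lemma~\ref{lem:evade}.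
\end{example}

To treat an arbitrary name in this way we first reduce it to a function of the nodes of a tree.

\subsection{Deciding names; properness}

The next lemma decides a name at some level without touching the tree below a given level $n$ and at the cost of one unit of norm above it. The point is a dichotomy: at a node, either the successors above which this can be done form a large set, and then it can be done above the node itself, or they form a small set, which can be deleted by Lemma~\ref{lem:levels}(b).

\begin{lemma}\label{lem:decide}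
Let $T\in Q$, $n<\omega$ and $t\ge1$ be such that $\operatorname{nor}_T(\eta)\ge t+1$ for all $\eta\in T$ with $|\eta|\ge n$. Let $\tau$ be a name that $T$ forces to be an element of $V$. Then there are $T'\le T$ and $m\ge n$ such that $T'{\restriction}n=T{\restriction}n$, $\operatorname{nor}_{T'}(\eta)\ge t$ for all $\eta\in T'$ with $|\eta|\ge n$, and every node of $T'$ of length $m$ decides $\tau$.
\end{lemma}

\begin{proof}
Call $\eta\in T$ with $|\eta|\ge n$ \emph{good} if there are a condition $T^\eta\le T_{[\eta]}$ and $m_\eta\ge|\eta|$ such that $\operatorname{nor}_{T^\eta}(\nu)\ge t$ for all $\nu\in T^\eta$ with $\nu\supseteq\eta$, and every node of $T^\eta$ of length $m_\eta$ decides $\tau$. Otherwise $\eta$ is \emph{bad}.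

Let $\eta$ be bad, $k=|\eta|$, and let $C$ be the set of $y\in\operatorname{succ}_T(\eta)$ such that $\eta^\frown y$ is good. Suppose $\operatorname{nor}_k(C)\ge t$. Then $\bigcup_{y\in C}T^{\eta^\frown y}$ is a condition, since a finite union of conditions has norms tending to infinity; the successor set of $\eta$ in it is $C$; and its nodes of length $\max_{y\in C}m_{\eta^\frown y}$ decide $\tau$. This makes $\eta$ good, a contradiction. So $\operatorname{nor}_k(C)<t$, and since $t\le k+1$ this means $|C|<r_{i_k+t}$. By Lemma~\ref{lem:levels}(b), the set of $y$ with $\eta^\frown y$ bad has norm at least $\operatorname{nor}_T(\eta)-1\ge t$.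

Suppose some $\eta_0\in T$ of length $n$ is bad. Let $T^*$ consist of the initial segments of $\eta_0$ and those $\nu\in T$, $\nu\supseteq\eta_0$, such that all nodes between $\eta_0$ and $\nu$, inclusive, are bad. By the previous paragraph the norms in $T^*$ above $\eta_0$ are at most $1$ smaller than in $T$, so $T^*\in Q$. Choose $T^{**}\le T^*$ deciding $\tau$, and $\nu\in T^{**}$ with $\nu\supseteq\eta_0$ so long that all nodes of $T^{**}$ extending $\nu$ have norm at least $t$. Then $T^{**}_{[\nu]}$ and $|\nu|$ witness that $\nu$ is good, although $\nu\in T^*$. Hence all nodes of $T$ of length $n$ are good, and $T'=\bigcup\{T^\eta:\eta\in T,\ |\eta|=n\}$ and $m=\max_\eta m_\eta$ are as required.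
\end{proof}

Recall the definition of properness. Throughout, $\chi$ is a large regular cardinal. If $N\prec H(\chi)$ is countable and $P\in N$ is a forcing, a condition $q\in P$ is \emph{$(N,P)$-generic} if it forces $G\cap D\cap N\ne\emptyset$ for every dense $D\subseteq P$ in $N$; equivalently, if it forces $\tau\in N$ for every name $\tau\in N$ for an ordinal. $P$ is \emph{proper} if for all such $N$ every $p\in P\cap N$ has an $(N,P)$-generic extension. Proper forcing preserves $\aleph_1$.

\begin{lemma}\label{lem:fusion}
Let $T\in Q$ and let $\tau_p$ $(p<\omega)$ be names that $T$ forces to be elements of $V$. Then there are $T^\omega\le T$ and $m_p<\omega$ such that every node of $T^\omega$ of length $m_p$ decides $\tau_p$. Moreover, $Q$ is proper.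
\end{lemma}

\begin{proof}
Let $T^0=T$ and choose $n_0$ such that all nodes of $T^0$ of length $\ge n_0$ have norm at least $2$. Suppose $T^p$ and $n_p$ are given and all nodes of $T^p$ of length $\ge n_p$ have norm at least $p+2$. Lemma~\ref{lem:decide} with $n=n_p$, $t=p+1$ and $\tau=\tau_p$ gives $T^{p+1}$ and $m_p$. Choose $n_{p+1}>n_p$ such that all nodes of $T^{p+1}$ of length $\ge n_{p+1}$ have norm at least $p+3$; this is where the norms must tend to infinity, to restore what was spent. Let $T^\omega=\bigcap_pT^p$. For $p'\ge p+1$ we have $T^{p'}{\restriction}n_{p+1}=T^{p+1}{\restriction}n_{p+1}$, so $T^\omega{\restriction}n_{p+1}=T^{p+1}{\restriction}n_{p+1}$. Therefore the nodes of $T^\omega$ of length less than $n_{p+1}$ have the same successors as in $T^{p+1}$, and those of length in $[n_p,n_{p+1})$ have norm at least $p+1$. So $T^\omega\in Q$, and its nodes of length $m_p$ decide $\tau_p$ because $T^\omega\le T^{p+1}$.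

For properness let $N\prec H(\chi)$ be countable with $Q,T\in N$, let $(\tau_p)_p$ list the $Q$-names for ordinals in $N$, and choose each $T^p$ in $N$ by elementarity. The set of values of $\tau_p$ decided by the nodes of $T^{p+1}$ of length $m_p$ is finite and belongs to $N$, so it is a subset of $N$. As $T^\omega\le T^{p+1}$ forces $\tau_p$ into this set, $T^\omega$ is $(N,Q)$-generic.
\end{proof}

\subsection{The bounding property}

\begin{lemma}\label{lem:B}
If $T_0\in Q$ and $T_0\Vdash\dot s\in\mathcal S_j$, then there are $T'\le T_0$ and $U\in\mathcal S_{j+1}\cap V$ with $T'\Vdash\dot s\subseteq U$.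
\end{lemma}

The idea is to run the pigeonhole argument of Section~\ref{sub:one} at every node. A node of length $k$ and norm $t$ has at least $r_{e+1}=r_e2^{b_e}$ successors, where $e=i_k+t-1$, and we keep $r_e$ of them that agree on $\dot s\cap b_e$. Seen from an interval $E_i$, every level is then harmless: if $e>i$, the splitting at that level does not influence $\dot s\cap E_i$, and the levels with $e\le i$ have at most $r_i^2$ nodes in total. The difficulty is that a successor can be colored only after the tree above it has been thinned so that it decides $\dot s\cap b_e$, so the thinning has to proceed from the top down, and the tree has no top. We therefore thin finite initial parts and take a limit.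

\begin{proof}
Lemma~\ref{lem:fusion}, applied to the names $\dot s\cap\ell$ $(\ell<\omega)$, gives $T\le T_0$ such that for every $\ell$ all sufficiently long nodes of $T$ decide $\dot s\cap\ell$. Let $t_k=\min\{\operatorname{nor}_T(\eta):\eta\in T,\ |\eta|=k\}$, so $t_k\to\infty$, and choose $k_*$ with $t_k\ge1$ for $k\ge k_*$. Fix $\eta_*\in T$ of length $k_*$. For $k\ge k_*$ put $e_k=i_k+t_k-1$. Since $1\le t_k\le k+1$,
$$i_k\le e_k<i_{k+1}\le e_{k+1},$$
and every $\eta\in T$ of length $k\ge k_*$ has at least $r_{i_k+t_k}=r_{e_k}2^{b_{e_k}}$ successors. For $\nu\in T$ let $d(\nu)=\{n:T_{[\nu]}\Vdash n\in\dot s\}$. If $\nu$ decides $\dot s\cap\ell$, the decided value is $d(\nu)\cap\ell$.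

\emph{Finite thinning.} Fix $K>k_*$. By backward induction on $k=K,K-1,\dots,k_*$ we assign to each $\eta\in T$ of length $k$ a finite set $B_K(\eta)$ of extensions of $\eta$ in $T$ of length at most $K$, forming a tree with root $\eta$, such that every node of $B_K(\eta)$ of length $k'<K$ has exactly $r_{e_{k'}}$ successors in $B_K(\eta)$, and $d(\nu)\cap b_{e_k}$ has the same value $v(\eta)$ for all $\nu\in B_K(\eta)$ of length $K$. For $k=K$ let $B_K(\eta)=\{\eta\}$. For $k<K$ color $y\in\operatorname{succ}_T(\eta)$ by $v(\eta^\frown y)\cap b_{e_k}$; as $b_{e_k}\le b_{e_{k+1}}$, this is the common value of $d(\nu)\cap b_{e_k}$ for the top nodes $\nu$ of $B_K(\eta^\frown y)$. There are at most $2^{b_{e_k}}$ colors, so there is a monochromatic set $c$ of exactly $r_{e_k}$ successors. Let $B_K(\eta)=\{\eta\}\cup\bigcup_{y\in c}B_K(\eta^\frown y)$. Let $T^K$ consist of $B_K(\eta_*)$ and the initial segments of $\eta_*$. By construction, for $\eta\in T^K$ with $|\eta|\ge k_*$ the set of extensions of $\eta$ in $T^K$ is $B_K(\eta)$.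

\emph{The limit.} For each $n$ there are only finitely many possibilities for $T^K{\restriction}n$. By repeated use of the pigeonhole principle and diagonalization there is an infinite $Z\subseteq\omega$ such that for every $n$ the set $T^K{\restriction}n$ is the same for all large $K\in Z$. Let $T'\subseteq T$ be the union of these eventual values. Then $\eta_*$ is the only node of $T'$ of length $k_*$, and every node of length $k\ge k_*$ has exactly $r_{e_k}=r_{i_k+t_k-1}$ successors, hence norm $t_k-1$. So $T'\in Q$.

\emph{Every $\eta\in T'$ of length $k\ge k_*$ decides $\dot s\cap b_{e_k}$ as a node of $T'$.} Take $m\ge k$ such that all nodes of $T$ of length $m$ decide $\dot s\cap b_{e_k}$, and $K\in Z$, $K\ge m$, with $T^K{\restriction}m=T'{\restriction}m$. A node $\nu\supseteq\eta$ of $T'$ of length $m$ lies in $B_K(\eta)$ and extends to a node $\nu'\in B_K(\eta)$ of length $K$. Since $T_{[\nu']}\le T_{[\nu]}$, the value that $\nu$ decides is $d(\nu')\cap b_{e_k}=v(\eta)$, which does not depend on $\nu$. The conditions $T'_{[\nu]}$ are predense below $T'_{[\eta]}$, so $T'_{[\eta]}\Vdash\dot s\cap b_{e_k}=v(\eta)$.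

\emph{Counting.} Let $U$ be the set of $n$ such that some condition below $T'$ forces $n\in\dot s$. Then $U\in V$ and $T'\Vdash\dot s\subseteq U$. If all nodes of $T'$ of some length $k'$ decide $\dot s\cap E_i$, then $U\cap E_i$ is contained in the union of the decided values, because a condition below $T'$ contains a node $\eta$ of length $k'$ and is then compatible with $T'_{[\eta]}$. Each value has at most $h_j(i)$ elements. If $i<e_{k_*}$, take $k'=k_*$; there is one node, so $|U\cap E_i|\le h_j(i)$. Otherwise $e_k\le i<e_{k+1}$ for a unique $k\ge k_*$. Then $E_i\subseteq b_{e_{k+1}}$, so we may take $k'=k+1$. By Lemma~\ref{lem:levels}(a) the number of nodes of $T'$ of length $k+1$ is at most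
$$M_kr_{e_k}\le r_{i_k}r_{e_k}\le r_{e_k}^2\le r_i^2,$$
so $|U\cap E_i|\le r_i^2h_j(i)\le h_{j+1}(i)$. Thus $U\in\mathcal S_{j+1}$.
\end{proof}

\begin{remark}
The loss from $j$ to $j+1$ cannot be avoided for $j=0$. By Lemma~\ref{lem:levels}(a) and \eqref{eq:b}, $F_k\subseteq b_{i_{k+1}}$, so a set $U\in\mathcal S_0$ has at most $i_{k+1}\le2i_k+2$ points in $F_k\setminus b_0$, each of $f$-weight at most $2^{-i_k-1}$. Hence $\mathcal S_0\subseteq\mathcal I_f$, and by Lemma~\ref{lem:evade} no infinite subset of $X$ is contained in a member of $\mathcal S_0\cap V$.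
\end{remark}

\section{Preservation along the iteration}\label{sec:iteration}

\subsection{The iteration}

Let $\langle P_\alpha,\dot Q_\alpha:\alpha<\omega_2\rangle$ be the countable support iteration with $\dot Q_\alpha=Q^{V[G_\alpha]}$, and let $P=P_{\omega_2}$. A condition $p\in P_\beta$ is a function on $\beta$ such that $p{\restriction}\xi\in P_\xi$ and $p(\xi)$ is a $P_\xi$-name forced to be in $\dot Q_\xi$, and such that $p(\xi)$ is the canonical name of the full tree for all $\xi$ outside a countable set, the \emph{support} of $p$. (To make $P_\beta$ a set, names $p(\xi)$ are taken to be sets of pairs $(\check\eta,u)$ with $\eta$ a node and $u\in P_\xi$; every name for a tree is equivalent to such a name.) We put $p'\le p$ if $p'{\restriction}\xi\Vdash p'(\xi)\subseteq p(\xi)$ for all $\xi<\beta$. If $G_\beta$ is $P_\beta$-generic and $\alpha\le\beta$, then $G_\alpha=\{p{\restriction}\alpha:p\in G_\beta\}$ is $P_\alpha$-generic. If $v\le p{\restriction}\alpha$ in $P_\alpha$, then $v^\frown p{\restriction}[\alpha,\beta)$ is an extension of $p$. We use the following standard facts,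 where $N\prec H(\chi)$ is countable, contains the iteration and the ordinals mentioned, and $N[G]=\{\tau[G]:\tau\in N\text{ a name}\}$.

\begin{enumerate}
\item[(F1)] (Maximum principle.) If $p\Vdash\exists z\,\varphi(z)$, there is a name $\dot z$ with $p\Vdash\varphi(\dot z)$.
\item[(F2)] $N[G_\alpha]\prec H(\chi)^{V[G_\alpha]}$, $N\cup\{G_\alpha\}\subseteq N[G_\alpha]$, and $N[G_\alpha]\subseteq N[G_\beta]$ for $\alpha\le\beta$. If $G_\alpha$ contains an $(N,P_\alpha)$-generic condition, then $N[G_\alpha]\cap V=N$.
\item[(F3)] $G(\gamma)=\{p(\gamma)[G_\gamma]:p\in G_{\gamma+1}\}$ is $Q^{V[G_\gamma]}$-generic over $V[G_\gamma]$, and $p\in G_{\gamma+1}$ if and only if $p{\restriction}\gamma\in G_\gamma$ and $p(\gamma)[G_\gamma]\in G(\gamma)$. In $V[G_\gamma]$ a $P_{\gamma+1}$-name $\tau$ can be read as a $Q$-name, and if $p\Vdash\varphi(\tau)$ and $p{\restriction}\gamma\in G_\gamma$, then $p(\gamma)[G_\gamma]\Vdash_Q\varphi(\tau)$ in $V[G_\gamma]$.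
\item[(F4)] If $q$ is $(N,P_\gamma)$-generic and forces that $\dot T$ is $(N[G_\gamma],\dot Q_\gamma)$-generic, then $q^\frown\dot T$ is $(N,P_{\gamma+1})$-generic.
\end{enumerate}

In the limit step we will know of a condition $p$ only that its proper initial segments are in the generic filters.

\begin{lemma}\label{lem:limit}
Let $\alpha_0<\alpha_1<\cdots<\beta$, $\delta=\sup_n\alpha_n$, and let $p\in P_\beta$ have support contained in $\delta$. If $p{\restriction}\alpha_n\in G_{\alpha_n}$ for all $n$, then $p\in G_\beta$.
\end{lemma}

\begin{proof}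
Let $D$ be the set of $u\in P_\beta$ such that $u\le p$, or $u{\restriction}\alpha_n$ is incompatible with $p{\restriction}\alpha_n$ for some $n$. We show that $D$ is dense. Let $u\not\le p$, and fix $\xi$ with $u{\restriction}\xi\not\Vdash u(\xi)\subseteq p(\xi)$. Then $\xi$ is in the support of $p$, so $\xi<\alpha_n$ for some $n$. Choose $v\le u{\restriction}\xi$ and a node $\eta$ with $v\Vdash\eta\in u(\xi)\setminus p(\xi)$. Let $u'\le u$ be given by $u'{\restriction}\xi=v$, $u'(\zeta)=u(\zeta)$ for $\zeta>\xi$, and $u'(\xi)$ a name for a condition that $v$ forces to be $u(\xi)_{[\eta]}$. If $w$ were a common extension of $u'{\restriction}\alpha_n$ and $p{\restriction}\alpha_n$, then $w{\restriction}\xi$ would force $w(\xi)\le u(\xi)_{[\eta]}$, hence $\eta\in w(\xi)\subseteq p(\xi)$, contradicting $w{\restriction}\xi\le v$. So $u'\in D$.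

Pick $u\in G_\beta\cap D$. For each $n$ both $u{\restriction}\alpha_n$ and $p{\restriction}\alpha_n$ are in $G_{\alpha_n}$, so they are compatible. Hence $u\le p$ and $p\in G_\beta$.
\end{proof}

For $\beta\le\omega_2$ and $j<\omega$, a \emph{$(\beta,j)$-name} is a set $\tau\in V$ of pairs $(\check n,p)$ with $n<\omega$, $p\in P_\beta$, such that $\Vdash_{P_\beta}\tau\in\mathcal S_j$. These names form a set, and they suffice: if $\sigma$ is any $P_\beta$-name, then
\begin{equation}\label{eq:names}
\sigma'=\{(\check n,p):p\Vdash\text{``}\sigma\in\mathcal S_j\text{ and }n\in\sigma\text{''}\}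
\end{equation}
is a $(\beta,j)$-name whose value is that of $\sigma$ when the latter is in $\mathcal S_j$, and $\emptyset$ otherwise; and $\sigma'\in N$ if $\sigma,\beta\in N$. Below, $\Vdash$ between a condition of $P_\beta$ and a statement about $(\beta,j)$-names is always the forcing relation of $P_\beta$ over $V$, even when we work in an intermediate model.

At an intermediate stage $\alpha$ the value of a $(\beta,j)$-name is not yet known, but $V[G_\alpha]$ contains candidates for it.

\begin{lemma}\label{lem:interpret}
Let $\alpha\le\beta$, let $D\in V$ be dense in $P_\beta$, and let $p\in P_\beta$ with $p{\restriction}\alpha\in G_\alpha$.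
\begin{enumerate}
\item[(a)] There is $w\le p$ in $D$ with $w{\restriction}\alpha\in G_\alpha$.
\item[(b)] Let $\tau$ be a $(\beta,j)$-name and $\sigma$ a $(\beta,j')$-name. In $V[G_\alpha]$ there are $w\in D$, a sequence $p\ge w\ge p'_0\ge p'_1\ge\cdots$ in $P_\beta$ with $p'_m{\restriction}\alpha\in G_\alpha$, and sets $u\in\mathcal S_j$, $v\in\mathcal S_{j'}$ such that
$$p'_m\Vdash\tau\cap b_m=u\cap b_m\ \text{ and }\ \sigma\cap b_m=v\cap b_m\qquad(m<\omega).$$
If $p\Vdash\tau\cap b_m=c$, then $u\cap b_m=c$.
\end{enumerate}
\end{lemma}

\begin{proof}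
(a) The set $\{w{\restriction}\alpha:w\le p,\ w\in D\}$ is dense below $p{\restriction}\alpha$: given $y\le p{\restriction}\alpha$, extend $y^\frown p{\restriction}[\alpha,\beta)$ into $D$.

(b) Take $w$ from (a), and then apply (a) successively to the dense sets of conditions deciding $\tau\cap b_m$ and $\sigma\cap b_m$. The decided values cohere because the sequence is decreasing; let $u$ and $v$ be their unions. Since $p'_{i+1}$ forces $u\cap E_i=\tau\cap E_i$, we have $|u\cap E_i|\le h_j(i)$, and the same argument applies to $v$. The last sentence holds because $p'_m\le p$.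
\end{proof}

\subsection{Approximations}

Lemma~\ref{lem:B} handles finitely many steps: after $n$ steps a member of $\mathcal S_j$ is contained in a ground model member of $\mathcal S_{j+n}$. At limit stages the loss is unbounded, so no fixed $\mathcal S_{j'}$ can serve. Instead we fix the target in advance. Say that $S\subseteq\omega$ \emph{covers} a set $M$ if $s\subseteq^*S$ for every thin $s\in M$. For the rest of this section fix a countable $N\prec H(\chi)$ containing the iteration and the parameters, and a set $S\subseteq\omega$ in $V$. We want to build generic conditions that keep the statement ``$S$ covers $N[G_\alpha]$'' true as $\alpha$ increases.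

At successor steps this follows from Lemma~\ref{lem:B}. At a limit $\beta$, approached by $\alpha_0<\alpha_1<\cdots$, consider a $(\beta,j)$-name $\sigma\in N$. At stage $\alpha_n$ we see a candidate $v\in N[G_{\alpha_n}]$ for its value, and $v\setminus k\subseteq S$ for some $k$. At stage $\alpha_{n+1}$ the candidate changes. The new candidate is again almost contained in $S$, but if the exceptional bound $k$ grows with $n$, nothing follows for $\sigma$ in the limit. So the inductive hypothesis must allow us to keep $k$ fixed. A single condition $p'_m$ controls the new candidate only below $b_m$, and beyond $b_m$ the candidate may leave $S$. What helps is that we have infinitely many conditions $p'_m$ to choose from: by Lemma~\ref{lem:thin}(b) the candidates that come with them have a thin union, which $S$ covers, so for large $m$ the $m$-th candidate is inside $S$ beyond $b_m$ as well. The following definition records this situation.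

\begin{definition}\label{def:approx}
Let $\alpha\le\beta\le\omega_2$ be in $N$. In $V[G_\alpha]$, an \emph{approximation for $(\alpha,\beta)$} is a tuple $((p_m,\tau_m)_{m<\omega},s,j,l)\in N[G_\alpha]$ such that $j,l<\omega$, $s\in\mathcal S_j$, $s\setminus l\subseteq S$, and for all $m$: $p_m\in P_\beta$, $p_m{\restriction}\alpha\in G_\alpha$, $\tau_m$ is a $(\beta,j)$-name, and $p_m\Vdash\tau_m\cap b_m=s\cap b_m$.
\end{definition}

Each $p_m$, $\tau_m$ and $s\cap b_m$ is in $V$, while the sequence and $s$ need only be in $V[G_\alpha]$. Since the $b_m$ increase, the \emph{shift} $((p_{m+n},\tau_{m+n})_m,s,j,l)$ of an approximation is an approximation.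

\begin{proposition}\label{prop:star}
For all $\alpha\le\beta\le\omega_2$ in $N$ the following statement $(\star)_{\alpha,\beta}$ holds. Suppose $q\in P_\alpha$ is $(N,P_\alpha)$-generic and forces that $S$ covers $N[G_\alpha]$ and that a given $P_\alpha$-name denotes an approximation $((p_m,\tau_m)_m,s,j,l)$ for $(\alpha,\beta)$. Then there is an $(N,P_\beta)$-generic $q'\in P_\beta$ with $q'{\restriction}\alpha=q$ that forces:
$$S\text{ covers }N[G_\beta],\text{ and there is }m\text{ with }p_m\in G_\beta\text{ and }\tau_m[G_\beta]\setminus l\subseteq S .$$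
\end{proposition}

\begin{proof}
We use induction on $\beta\in N$, for all $\alpha\le\beta$ in $N$ at once.

\medskip\noindent\textbf{The case $\alpha=\beta$.} Let $q'=q$ and work in $V[G_\alpha]$ with $q\in G_\alpha$. All $p_m$ are in $G_\alpha$, so the sets $s_m=\tau_m[G_\alpha]\in\mathcal S_j$ satisfy $s_m\cap b_m=s\cap b_m$. By Lemma~\ref{lem:thin}(b), $U=\bigcup_ms_m$ is thin, and $U\in N[G_\alpha]$. So $U\setminus l'\subseteq S$ for some $l'$. Take $m$ with $b_m\ge l'$. Then $s_m\setminus b_m\subseteq U\setminus l'\subseteq S$ and $(s_m\cap b_m)\setminus l\subseteq s\setminus l\subseteq S$.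

\medskip\noindent\textbf{The case $\beta=\gamma+1$, $\alpha\le\gamma$.} Here $\gamma\in N$. We replace each $\tau_m$ by a cover that lives in $V[G_\gamma]$ and apply $(\star)_{\alpha,\gamma}$ to the covers.

Let $p\in P_\beta$, let $\tau$ be a $(\beta,j)$-name, and suppose $p\Vdash\tau\cap b_m=c$. In $V[G_\gamma]$ with $p{\restriction}\gamma\in G_\gamma$, the condition $p(\gamma)[G_\gamma]$ forces $\tau\in\mathcal S_j$ and $\tau\cap b_m=c$ by (F3). Lemma~\ref{lem:B} gives $T\le p(\gamma)[G_\gamma]$ and $U_0\in\mathcal S_{j+1}$ in $V[G_\gamma]$ with $T\Vdash\tau\subseteq U_0$. Then $c\subseteq U_0$, so $U=c\cup(U_0\setminus b_m)$ is a subset of $U_0$ and lies in $\mathcal S_{j+1}$; also $U\cap b_m=c$ and $T\Vdash\tau\subseteq U$. By (F1) and \eqref{eq:names} there are in $V$ a $P_\gamma$-name $\dot T$ and a $(\gamma,j+1)$-name $\dot U$ that $p{\restriction}\gamma$ forces to have these properties. The tuples $(p,\tau,j,m,c)$ form a set, so there is a function $\Psi\in H(\chi)$ assigning such a pair $(\dot T,\dot U)$ to each of them, and by elementarity we take $\Psi\in N$.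

In $V[G_\alpha]$ with $q\in G_\alpha$ let $(\dot T_m,\dot U_m)=\Psi(p_m,\tau_m,j,m,s\cap b_m)$. This sequence is in $N[G_\alpha]$, and $((p_m{\restriction}\gamma,\dot U_m)_m,s,j+1,l)$ is an approximation for $(\alpha,\gamma)$. Let $q_\gamma$ be given by $(\star)_{\alpha,\gamma}$. In $V[G_\gamma]$ with $q_\gamma\in G_\gamma$, let $m$ be least with $p_m{\restriction}\gamma\in G_\gamma$ and $U_m\setminus l\subseteq S$, where $U_m=\dot U_m[G_\gamma]$. The condition $T_m=\dot T_m[G_\gamma]$ is in $N[G_\gamma]$, so by (F2) and Lemma~\ref{lem:fusion} there is an $(N[G_\gamma],Q)$-generic $T^*\le T_m$. Let $\dot T^*$ be a name for it and $q'=q_\gamma{}^\frown\dot T^*$, which is $(N,P_\beta)$-generic by (F4).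

Let $q'\in G_\beta$. Then $T^*\in G(\gamma)$ and $T^*\le T_m\le p_m(\gamma)[G_\gamma]$, so $p_m\in G_\beta$ by (F3), and $\tau_m[G_\beta]\setminus l\subseteq U_m\setminus l\subseteq S$. Now let $s'\in N[G_\beta]\cap\mathcal S_{j'}$. By \eqref{eq:names}, $s'=\sigma[G_\beta]$ for a $(\beta,j')$-name $\sigma\in N$. In $V[G_\gamma]$ the set $D$ of $T\in Q$ that force $\sigma\subseteq U'$ for some $U'\in\mathcal S_{j'+1}\cap V[G_\gamma]$ is dense by Lemma~\ref{lem:B}, and $D\in N[G_\gamma]$. As $T^*$ is generic, there is $T\in G(\gamma)\cap D\cap N[G_\gamma]$, and by elementarity a witness $U'$ for $T$ is found in $N[G_\gamma]$. Since $S$ covers $N[G_\gamma]$, we get $s'\subseteq U'\subseteq^*S$.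

\medskip\noindent\textbf{The case $\beta$ limit, $\alpha<\beta$.} The countable set $N\cap\beta$ has no largest element. Let $\alpha=\alpha_0<\alpha_1<\cdots$ be in $N\cap\beta$ with supremum $\delta=\sup(N\cap\beta)$. Let $(D_n)_{n<\omega}$ list the dense subsets of $P_\beta$ in $N$, and let $(\sigma_n,j_n)_{n<\omega}$ list the pairs in $N$ such that $\sigma_n$ is a $(\beta,j_n)$-name. At step $n$ we meet $D_n$ and make a promise about $\sigma_n$. All promises are carried by one growing name: the part of $\sigma_n$ above its exceptional bound is added to the name from the previous step.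

We construct $(N,P_{\alpha_n})$-generic conditions $q_n\in P_{\alpha_n}$ with $q_0=q$ and $q_{n+1}{\restriction}\alpha_n=q_n$, and $P_{\alpha_n}$-names, such that $q_n$ forces that $S$ covers $N[G_{\alpha_n}]$ and that the name denotes an approximation
$$((p^n_m,\tau^n_m)_m,s^n,J_n,l)\quad\text{for }(\alpha_n,\beta),$$
always with the given $l$. For $n=0$ it is the given approximation. In addition $q_{n+1}$ will force that there are $m_n,k_n<\omega$ and $w_n\in P_\beta$, given by $P_{\alpha_{n+1}}$-names, with
\begin{enumerate}
\item[(i)] $m_n\ge n$, $w_n\in D_n\cap N$, and $p^{n+1}_m\le w_n\le p^n_{m_n}$ for all $m$;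
\item[(ii)] $\tau^{n+1}_m=\tau^n_{m_n}\cup\{(\check a,y)\in\sigma_n:a\ge k_n\}$ for all $m$.
\end{enumerate}
The name in (ii) denotes the union of the value of $\tau^n_{m_n}$ and the value of $\sigma_n$ above $k_n$.

\emph{The step from $n$ to $n+1$.} Let $p\in P_\beta$ and let $\tau$ be a $(\beta,J)$-name. Apply Lemma~\ref{lem:interpret}(b) with $\alpha_{n+1}$, $D_n$, $p$, $\tau$, $\sigma_n$. By (F1) and \eqref{eq:names} there are in $V$ $P_{\alpha_{n+1}}$-names for $w$, $(p'_m)_m$, $u$, $v$ that $p{\restriction}\alpha_{n+1}$ forces to be as in that lemma, where the name $\dot u$ for $u$ is an $(\alpha_{n+1},J)$-name. As in the successor case there is a function $\Phi\in N$ assigning these four names to each triple $(p,\tau,J)$.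

Work in $V[G_{\alpha_n}]$ with $q_n\in G_{\alpha_n}$, and let $\dot u_m$ be the third name in $\Phi(p^n_m,\tau^n_m,J_n)$. Since $p^n_m\Vdash\tau^n_m\cap b_m=s^n\cap b_m$, the last sentence of Lemma~\ref{lem:interpret}(b) shows $p^n_m{\restriction}\alpha_{n+1}\Vdash\dot u_m\cap b_m=s^n\cap b_m$. So $((p^n_m{\restriction}\alpha_{n+1},\dot u_m)_m,s^n,J_n,l)$ is an approximation for $(\alpha_n,\alpha_{n+1})$. Let $q_{n+1}$ be given by $(\star)_{\alpha_n,\alpha_{n+1}}$ for its shift by $n$.

Now work in $V[G_{\alpha_{n+1}}]$ with $q_{n+1}\in G_{\alpha_{n+1}}$. Let $m_n\ge n$ be least with $p^n_{m_n}{\restriction}\alpha_{n+1}\in G_{\alpha_{n+1}}$ and $\dot u_{m_n}[G_{\alpha_{n+1}}]\setminus l\subseteq S$. Let $w_n$, $(p^{n+1}_m)_m$, $u$, $v$ be the values of the four names $\Phi(p^n_{m_n},\tau^n_{m_n},J_n)$. The arguments of $\Phi$ are in $N[G_{\alpha_n}]\cap V=N$, so the four values are in $N[G_{\alpha_{n+1}}]$, and $w_n\in N[G_{\alpha_{n+1}}]\cap V=N$. Thus (i) holds, and $u\setminus l\subseteq S$. As $v\in N[G_{\alpha_{n+1}}]$ is thin and $S$ covers $N[G_{\alpha_{n+1}}]$, there is a least $k_n$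 with $v\setminus k_n\subseteq S$. Define $\tau^{n+1}_m$ by (ii), and let
$$s^{n+1}=u\cup(v\setminus k_n),\qquad J_{n+1}=\max(J_n,j_n)+1 .$$
By Lemma~\ref{lem:thin}(a), $s^{n+1}\in\mathcal S_{J_{n+1}}$ and $\tau^{n+1}_m$ is a $(\beta,J_{n+1})$-name. Also $s^{n+1}\setminus l\subseteq(u\setminus l)\cup(v\setminus k_n)\subseteq S$. The condition $p^{n+1}_m$ has its restriction to $\alpha_{n+1}$ in $G_{\alpha_{n+1}}$ and forces $\tau^n_{m_n}\cap b_m=u\cap b_m$ and $\sigma_n\cap b_m=v\cap b_m$, hence $\tau^{n+1}_m\cap b_m=s^{n+1}\cap b_m$. Finally the new tuple is in $N[G_{\alpha_{n+1}}]$: the choice of $m_n$ and $k_n$ refers to $S$, which need not be in $N$, but these are integers. So the tuple is an approximation for $(\alpha_{n+1},\beta)$, and (F1) provides names for it and for $m_n,k_n,w_n$.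

\emph{Conclusion.} Let $q'\in P_\beta$ satisfy $q'{\restriction}\alpha_n=q_n$ for all $n$ and be trivial on $[\delta,\beta)$; its support is countable. Let $q'\in G_\beta$, so that $q_n\in G_{\alpha_n}$ for all $n$. By (i), $w_{n+1}\le p^{n+1}_{m_{n+1}}\le w_n$, and $w_n{\restriction}\alpha_{n+1}\in G_{\alpha_{n+1}}$ because $p^{n+1}_0\le w_n$. So for $n'\ge n$ the condition $w_n{\restriction}\alpha_{n'+1}$ is weaker than $w_{n'}{\restriction}\alpha_{n'+1}\in G_{\alpha_{n'+1}}$, and therefore $w_n{\restriction}\alpha_{n'}\in G_{\alpha_{n'}}$ for all $n'$. The support of $w_n$ is a countable element of $N$, hence a subset of $N\cap\beta\subseteq\delta$. By Lemma~\ref{lem:limit}, $w_n\in G_\beta$. Thus $G_\beta\cap D_n\cap N\neq\emptyset$ for all $n$, and $q'$ is $(N,P_\beta)$-generic.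

Let $\rho_n=\tau^n_{m_n}[G_\beta]$. By (ii), $\rho_{n+1}=\rho_n\cup(\sigma_n[G_\beta]\setminus k_n)$. Since $p^n_{m_n}\ge w_n$ is in $G_\beta$, we have $\rho_n\cap b_{m_n}=s^n\cap b_{m_n}$, and as $m_n\ge n$ this gives $(\rho_n\cap b_n)\setminus l\subseteq S$. For $n'\ge n$ we get $(\rho_n\cap b_{n'})\setminus l\subseteq(\rho_{n'}\cap b_{n'})\setminus l\subseteq S$, so $\rho_n\setminus l\subseteq S$ for every $n$. For $n=0$ this says $\tau_{m_0}[G_\beta]\setminus l\subseteq S$, and $p_{m_0}\in G_\beta$. For $n+1$ it gives $\sigma_n[G_\beta]\setminus\max(k_n,l)\subseteq S$. By \eqref{eq:names} every thin set in $N[G_\beta]$ is $\sigma_n[G_\beta]$ for some $n$, so $S$ covers $N[G_\beta]$.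
\end{proof}

\begin{corollary}\label{cor:cover}
Let $G\subseteq P$ be generic. Every thin set in $V[G]$ is almost contained in some $S\in\mathcal S_\infty\cap V$.
\end{corollary}

\begin{proof}
By \eqref{eq:names} it suffices to show, for an $(\omega_2,j)$-name $\sigma$ and $p\in P$, that some extension of $p$ forces $\sigma\subseteq^*S$ for some $S\in\mathcal S_\infty\cap V$. Take $N$ as above with $p,\sigma\in N$. By Lemma~\ref{lem:thin}(c) there is $S\in\mathcal S_\infty$ covering $N$. The forcing $P_0$ is trivial and $N[G_0]=N$, and the tuple with $p_m=p$, $\tau_m=s=\emptyset$, and both integers equal to $0$ is an approximation for $(0,\omega_2)$. The condition $q'$ given by $(\star)_{0,\omega_2}$ forces $p\in G$, so it is compatible with $p$, and it forces that $S$ covers $N[G]$, so that $\sigma\subseteq^*S$. A common extension of $q'$ and $p$ is as required.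
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We prove the theorem for the function $f$ of Section~\ref{sec:scales}, for any choice of the $b_i$ satisfying \eqref{eq:b}, and for the iteration $P$ of Section~\ref{sec:iteration}.

\medskip\noindent\textbf{Cardinals.} A countable support iteration of proper forcings is proper. Under CH, if each iterand is proper and is forced to have size at most $2^{\aleph_0}$, then for $\alpha<\omega_2$ the forcing $P_\alpha$ has a dense subset of size at most $\aleph_1$ and forces CH, and $P_{\omega_2}$ has the $\aleph_2$-c.c.\ (see \cite[Ch.~III]{shelah} and \cite[\S2]{abraham}). This applies here by Lemma~\ref{lem:fusion} and because conditions of $Q$ are subsets of a countable set. So $P$ is proper and $\aleph_2$-c.c., and all cardinals are preserved. A subset of $\omega$ in $V[G]$ has a name built from countably many antichains. These contain at most $\aleph_1$ conditions, each with countable support, so all supports lie below some $\alpha<\omega_2$. A condition with support in $\alpha$ is in $G$ if and only if its restriction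 to $\alpha$ is in $G_\alpha$, so the set is in $V[G_\alpha]$. As each $V[G_\alpha]$ satisfies CH, $2^{\aleph_0}\le\aleph_2$ in $V[G]$.

\medskip\noindent\textbf{Part (1).} Let $X\in V[G]$ be an infinite subset of $\omega$. By Lemma~\ref{lem:thin}(e) there is an infinite $s\subseteq X$ in $\mathcal S_0$, and by Corollary~\ref{cor:cover} there is $S\in\mathcal S_\infty\cap V$ with $s\subseteq^*S$. Then $S\cap X$ is infinite, and $S\in\mathcal I_g$ by Lemma~\ref{lem:thin}(d). So $V\cap\mathcal I_g$ is a covering family in $V[G]$, of size at most $(2^{\aleph_0})^V=\aleph_1$ by CH. Together with Proposition~\ref{prop:zfc}, for tall summable $\mathcal I_{g'}$ with $g'\le^*g$ we obtain $\aleph_1\le\operatorname{cov}^*(\mathcal I_{g'})\le\operatorname{cov}^*(\mathcal I_g)\le\aleph_1$.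

\medskip\noindent\textbf{Part (2).} Let $\mathcal A\subseteq\mathcal I_f$ be in $V[G]$ with $|\mathcal A|\le\aleph_1$. Each member of $\mathcal A$ lies in some $V[G_\alpha]$ with $\alpha<\omega_2$, and $\omega_2$ is regular in $V[G]$, so $\mathcal A\subseteq V[G_\alpha]$ for one $\alpha<\omega_2$. By (F3) and Lemma~\ref{lem:evade} applied in $V[G_\alpha]$, the filter $G(\alpha)$ yields an infinite $X$ that has finite intersection with every member of $\mathcal A$. So $\mathcal A$ is not covering, and $\operatorname{cov}^*(\mathcal I_f)\ge\aleph_2$. For tall summable $\mathcal I_{f'}$ with $f\le^*f'$, Proposition~\ref{prop:zfc} gives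
$$\aleph_2\le\operatorname{cov}^*(\mathcal I_f)\le\operatorname{cov}^*(\mathcal I_{f'})\le2^{\aleph_0}\le\aleph_2,$$
and equality holds throughout. \hfill$\square$

\section{An explicit pair, and countably many ideals}\label{sec:corollaries}

For $g(n)=1/(n+1)$ each step of the tower is bounded by three exponentiations, so $\log^*r_i$ grows at most linearly in $i$, while $r_i$ itself grows at least exponentially. This is enough to bound $1/f$ from below by $\log^*$.

\begin{proof}[Proof of Corollary~\ref{cor:explicit}]
Work in a model of CH. Here $\bar g(b)=1/(b+1)$, so $b_i=2^i(i+1)R_i^{\,i}+r_i$ satisfies \eqref{eq:b}. Let $f$ be the resulting function. By Section~\ref{sec:proof} it suffices to show that $f\le^*f'$ and that $\mathcal I_{f'}$ is a tall summable ideal.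

By \eqref{eq:r}, $r_i\ge2^{i+1}\ge i+2$. Hence $R_i\le r_i^3$, and $2^i$, $i+1$ and $i$ are at most $r_i$, so
$$b_i\le r_i^{3r_i+2}+r_i\le r_i^{3r_i+3}\le2^{r_i(3r_i+3)},\qquad r_{i+1}=r_i2^{b_i}\le b_i2^{b_i}\le2^{2b_i}\le2^{2^{1+3r_i+3r_i^2}} .$$
We have $b_0=1+2=3$ and $r_1=2\cdot2^3=16$. For $r\ge16$ we have $1+3r+3r^2\le7r^2\le r^3\le2^r$, so $r_{i+1}\le2^{2^{2^{r_i}}}$ for $i\ge1$. The function $\log^*$ is nondecreasing and $\log^*2^x=1+\log^*x$ for $x>0$, so $\log^*r_{i+1}\le\log^*r_i+3$. As $\log^*16=3$, we get $\log^*r_i\le3i$ for $i\ge1$.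

Let $n\in F_k$ with $k\ge2$. By Lemma~\ref{lem:levels}(a), $n<r_{i_{k+1}}$, so $\log^*n\le3(i_k+k+2)$. From $i_k=k(k+3)/2$ we get $i_k\ge2k$ and $i_k\ge5$, hence
$$\log^*n\le\tfrac92i_k+6\le6i_k\le2^{i_k+1}\le r_{i_k}.$$
So $f(n)=1/r_{i_k}\le f'(n)$, which proves $f\le^*f'$. In particular $\sum_nf'(n)=\infty$, and $f'\to0$ because $\log^*$ is nondecreasing and unbounded.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:countable}]
By Theorem~\ref{thm:main}(1) it suffices to find one $g$ with $\mathcal I_g$ tall summable and $g_m\le^*g$ for all $m$. Choose $N_1<N_2<\cdots$ such that $g_m(n)\le2^{-e}$ for all $m\le e$ and $n\ge N_e$. Let $e(n)=\max\{e:N_e\le n\}$, with $e(n)=0$ for $n<N_1$, and let $g(n)=\max_{m\le e(n)}g_m(n)$. For $n\ge N_1$ we have $g(n)\le2^{-e(n)}$, so $g\to0$. For $m\ge1$ and $n\ge N_m$ we have $m\le e(n)$, so $g_m(n)\le g(n)$. Finally $g\ge g_0$, so $\sum_ng(n)=\infty$.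
\end{proof}

\begin{thebibliography}{9}

\bibitem{abraham}
Abraham, Proper Forcing, in: \emph{Handbook of Set Theory}.

\bibitem{filters}
\emph{Combinatorics of filters and ideals},
\texttt{https://www.matmor.unam.mx/\textasciitilde michael/reprints\_files/filters.pdf}.

\bibitem{shelah}
Shelah, \emph{Proper and Improper Forcing}.

\end{thebibliography}
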